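# Counting convex lattice polygons of area at most $A$ up to equivalence: the growth constant of $\log N_2(A)$

## 1. Polygons of bounded lattice width

**Definition (polygons, equivalence).** A *convex lattice polygon* is the convex hull of finitely many points of $\mathbf Z^2$, with nonempty interior. Two of them, $P$ and $Q$, are *equivalent* if a map $x\mapsto Lx+b$, with $L$ an integer $2\times2$ matrix with $\det L=\pm1$ and $b\in\mathbf Z^2$, carries $P$ onto $Q$. For $A>0$ let $N_2(A)$ be the number of equivalence classes of convex lattice polygons of area at most $A$.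

For instance, the triangles with vertices $(0,0),(1,0),(5,1)$ and $(0,0),(1,0),(0,1)$ are equivalent through the shear $(x,y)\mapsto(x-5y,y)$. Equivalent polygons have the same area.

**Definition (lattice width).** The *lattice width* $w(P)$ is the minimum of $\max_Pu-\min_Pu$ over nonzero integer linear functionals $u$.

An equivalence permutes the nonzero integer functionals up to additive constants, so $w$ is invariant. It is a positive integer: the ranges are integers because the vertices are lattice points, and positive because $P$ has interior. As an example take the triangle with vertices $(0,0),(1,2),(2,1)$. The functional $x$ has range $2$. A functional $(p,q)$ takes the values $0,\ p+2q,\ 2p+q$. If its range were at most $1$, the last two values would both lie in $\{0,1\}$ or both in $\{-1,0\}$. Their sum $3(p+q)$ would have absolute value at most $2$, hence be $0$, so both values would vanish and $p=q=0$. The width is therefore $2$.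

Let $N(w,A)$ be the number of classes with lattice width exactly $w$ and area at most $A$.

**Width one, by hand.** A polygon of width $1$ becomes, after a change of coordinates, a polygon with vertices on the lines $y=0$ and $y=1$. It meets these lines in segments of integer lengths $a,b\ge0$, not both $0$. Its area is $(a+b)/2$. A translation and a shear bring it to the convex hull of $(0,0),(a,0),(0,1),(b,1)$, and a reflection allows us to assume $a\ge b$. The slanted edges contain no lattice points besides their endpoints, so $a$ is the largest lattice length of an edge, an invariant; and $b$ is then determined by the area. So with $n=\lfloor 2A\rfloor$,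
$$N(1,A)=\#\{(a,b):a\ge b\ge0,\ 1\le a+b\le n\}=\sum_{s=1}^n\big(\lfloor s/2\rfloor+1\big),$$
which grows like $A^2$. This is polynomial growth. The same is true for every fixed width, and the proof needs one normalization that we shall use throughout.

**Lemma 1.1 (normalization).** Let $P$ have lattice width $w$ and area at most $A$. Then $w^2\le3A$. Moreover $P$ is equivalent to a polygon that lies in $0\le y\le w$, whose left-most lowest vertex is $0$, that has a highest vertex $(p,w)$ with $0\le p<w$, and on which
$$|x|\le X:=\frac{5A}w .\tag{1}$$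

**Proof.** *Width against area.* Let $K=P-P$, a centrally symmetric convex body, with polar body $K^\circ$. The range of $u$ on $P$ is $h_K(u)=\max_Ku$, so the interior of $wK^\circ$, which is $\{u:h_K(u)<w\}$, contains no nonzero integer point. Minkowski's theorem gives $w^2|K^\circ|\le4$. Mahler's planar inequality says $|K||K^\circ|\ge8$, and the Rogers–Shephard inequality in the plane says $|P-P|\le6|P|$. Hence $w^2\le4/|K^\circ|\le|K|/2\le3|P|\le3A$.

*Coordinates.* A functional attaining the width is primitive, since otherwise dividing it by an integer would give a smaller range. So it is part of a basis, and we may choose coordinates in which it is $y$; a translation puts the left-most lowest vertex at $0$. A shear $(x,y)\mapsto(x+jy,y)$ fixes the row $y=0$ and moves a highest vertex by $jw$ horizontally, so we can place one at $(p,w)$ with $0\le p<w$.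

*Horizontal extent.* A point of $P$ at horizontal distance $D$ from the segment joining $0$ and $(p,w)$ spans with it a triangle of area $\frac12wD\le A$. On the segment $0\le x\le w$. So $|x|\le w+2A/w\le 3A/w+2A/w$. $\square$

We call a polygon as in the lemma *normalized*. Every class of width $w$ and area at most $A$ contains a normalized polygon, so it is enough to count these.

**Proposition 1.2 (fixed width).** If $N(w,A)>0$, then $N(w,A)\le(10A/w+1)^{2(w+1)}$. In particular, for fixed $W$ the number of classes of width at most $W$ and area at most $A$ is bounded by a polynomial in $A$.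

**Proof.** The vertices of a normalized polygon lie on the $w+1$ rows $y=0,\dots,w$. No three vertices are collinear, so each row carries at most two of them, chosen among $n=2\lfloor X\rfloor+1$ points. By $w^2\le3A$ we have $X\ge5w/3\ge1$, so $n\ge3$. The number of subsets with at most two elements is $1+n+\binom n2\le n^2\le(2X+1)^2$. Multiply over the rows. $\square$

Now let the width grow. By Lemma 1.1 it may go up to $\sqrt{3A}$. The planar case of a question of Arnold concerns $\log N_2(A)$, and it is known that $c_1A^{1/3}\le\log N_2(A)\le c_2A^{1/3}$ for positive constants $c_1,c_2$ and all large $A$. Open problem 6 of "Extremal problems for convex lattice polytopes: a survey" asks whether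
$$\lim_{A\to\infty}A^{-1/3}\log N_2(A)$$
exists, and what it is. Proposition 1.2 gives $\log N(w,A)\le2(w+1)\log(10A/w+1)$. This is $o(A^{1/3})$ when $w=o(A^{1/3}/\log A)$. At $w\approx A^{1/3}$ it gives only $O(A^{1/3}\log A)$: the row-by-row count loses a logarithm exactly where it reaches the scale we care about. It lets the vertices of different rows vary independently and ignores convexity.

## 2. Chains as multisets of vectors

To use convexity we describe a polygon by its edges. Let $P$ be normalized. Its *right chain* consists of the edges, oriented upward, from the right-most lowest to the right-most highest point; its *left chain* goes from the left-most lowest to the left-most highest point. Their edges have $y$-component at least $1$. The polygon is determined by its two chains and the length of its bottom edge (possibly $0$), because the left chain starts at $0$ and the right chain at the right end of the bottom edge. The bottom length is an integer between $0$ and $X\le5A$, so it has $O(A)$ values.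

The *slope* of a vector $(x,y)$ with $y\ge1$ is $x/y$. The right chain is the graph $x=R(y)$ of a concave piecewise linear function on $[0,w]$, and the slopes of its edges decrease strictly upward. Writing each edge as $r_vv$ with $v$ primitive and $r_v\ge1$ an integer, we see that the chain, up to its starting point, is the same thing as a finite multiset of primitive vectors $v=(x,y)$ with $y\ge1$ and multiplicities $r_v\ge0$: sort by slope to recover it. For example, the edges $(1,1),(0,2),(-1,1)$ correspond to $r_{(1,1)}=1$, $r_{(0,1)}=2$, $r_{(-1,1)}=1$. Left chains are the mirror images.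

So we count multisets. The basic tool is a weight: if every admissible multiset has weight at least $e^{-c}$, their number is at most $e^c$ times the total weight of all multisets.

**Lemma 2.1 (box count).** Let $\ell,X'>0$ and $S=(\ell X')^{1/3}$. The number of finite multisets of vectors $(x,y)\in\mathbf Z^2$, $y\ge1$, with $\sum y\le\ell$ and $\sum|x|\le X'$ (sums with multiplicity) is at most $\exp(5S+2\ell/S)$.

**Proof.** Let $\lambda,\kappa>0$ and give a multiset the weight $\exp(-\lambda\sum y-\kappa\sum|x|)\ge e^{-\lambda\ell-\kappa X'}$. The total weight of all multisets is $\prod_{(x,y)}(1-e^{-\lambda y-\kappa|x|})^{-1}$. Expanding $-\log(1-z)=\sum_jz^j/j$, and using $\sum_{y\ge1}e^{-j\lambda y}\le\frac1{j\lambda}$ and $\sum_{x\in\mathbf Z}e^{-j\kappa|x|}\le1+\frac2{j\kappa}$, we see that the logarithm of the count is at most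
$$\lambda\ell+\kappa X'+\sum_{j\ge1}\frac1j\cdot\frac1{j\lambda}\Big(1+\frac2{j\kappa}\Big)\le\lambda\ell+\kappa X'+\frac2\lambda+\frac3{\lambda\kappa},$$
since $\zeta(2)\le2$ and $2\zeta(3)\le3$. Take $\lambda=S/\ell$ and $\kappa=S/X'$. Then $\lambda\kappa=S^2/S^3=1/S$, and the bound is $S+S+2\ell/S+3S$. $\square$

**The right order of magnitude.** For a chain of a normalized polygon, $\sum r_vy=w$. Since $R$ is concave it first increases and then decreases, and $|R|\le X$, so $\sum r_v|x|$, the total variation of $R$, is at most
$$X':=4X=20A/w .\tag{2}$$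
With $\ell=w$ we get $S=(20A)^{1/3}$ and $\ell/S\le wA^{-1/3}\le\sqrt3A^{1/6}$. Hence $\log N(w,A)\le10(20A)^{1/3}+8A^{1/6}+O(\log A)$: the logarithm is gone. But this argument knows only the bounding box, not the area, and it allows all integer vectors instead of the primitive ones. It cannot give a sharp constant. We repair the two defects in turn.

## 3. Primitive vectors in a slope window

Here we count exactly enough primitive vectors, when the slopes are confined to an interval.

**Lemma 3.1 (coprime count).** Let $n\ge1$ and $\Delta>0$. The number of integers $x$ coprime to $n$ with $x/n$ in a given open interval of length $\Delta$ is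
$$\varphi(n)\Delta+\theta\,2^{\omega(n)},\qquad|\theta|\le1,\qquad2^{\omega(n)}\le d(n)\le2\sqrt n .\tag{3}$$

**Proof.** By Möbius inversion the number is $\sum_{d\mid n}\mu(d)\,\#\{x:d\mid x,\ x/n\in\text{interval}\}$. An open interval of length $L$ contains $L+\theta'$ integers with $|\theta'|\le1$, so the inner count is $n\Delta/d+\theta_d$ with $|\theta_d|\le1$. Now $\sum_{d\mid n}\mu(d)n/d=\varphi(n)$, and $2^{\omega(n)}$ divisors have $\mu(d)\ne0$. Finally $d(n)\le2\sqrt n$ because divisors pair off as $\{d,n/d\}$ with $\min\le\sqrt n$. $\square$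

For $n=6$ and the interval $(0,1)$ the count is exactly $\varphi(6)=2$, namely $x=1,5$. So per unit of slope there are on average $\varphi(n)$ primitive vectors of height $n$. This suggests the following function.

**Definition ($F$ and $g$).** For $\lambda>0$ put
$$F(\lambda)=-\sum_{n\ge1}\varphi(n)\log(1-e^{-n\lambda})=\sum_{j,n\ge1}\frac{\varphi(n)}je^{-jn\lambda}.\tag{4}$$
The first terms are $-\log(1-e^{-\lambda})-\log(1-e^{-2\lambda})-2\log(1-e^{-3\lambda})-\cdots$. The double series and all its derivatives converge locally uniformly on $(0,\infty)$. Termwise, $F'<0<F''$. Also $F(0+)=\infty$ and $F(\infty)=0$. So $F$ is a smooth, strictly decreasing, strictly convex bijection of $(0,\infty)$ onto itself, and so is its inverse $g=F^{-1}$.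

**Lemma 3.2 (window count).** The number of finite multisets of primitive vectors $v=(x,y)$, $y\ge1$, with slopes in an open interval of length $\Delta$ and total height at most $\ell$ is, for every $\lambda>0$, at most
$$\exp\big(\lambda\ell+\Delta F(\lambda)+8\lambda^{-3/2}\big).\tag{5}$$

**Proof.** The weight $e^{-\lambda\sum y}$ bounds the number by $e^{\lambda\ell}\prod_v(1-e^{-\lambda y(v)})^{-1}$. By (3), at most $\varphi(n)\Delta+2\sqrt n$ vectors have height $n$, so the logarithm of the product is at most $\Delta F(\lambda)-\sum_n2\sqrt n\log(1-e^{-n\lambda})$. For the second term, $\sqrt ne^{-xn/2}\le x^{-1/2}$ and $\sum_ne^{-xn/2}\le2/x$ give $\sum_n\sqrt ne^{-xn}\le2x^{-3/2}$. Put $x=j\lambda$ and sum with weights $2/j$: we get at most $4\zeta(5/2)\lambda^{-3/2}\le8\lambda^{-3/2}$. $\square$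

If the interval is empty ($\Delta=0$), only the empty multiset is counted and (5) still holds.

**One window is not enough.** Apply Lemma 3.2 to a whole chain. The slopes of a normalized chain are only known to be at most $2X$ in absolute value, so $\Delta$ is of order $A/w$. For $w\approx A^{1/3}$ the exponent $\lambda w+\Delta F(\lambda)$ is a positive constant times $\lambda A^{1/3}$ plus a positive constant times $A^{2/3}F(\lambda)$. Since $F(\lambda)\ge e^{-\lambda}$, the second term is at least a constant times $A^{1/2}$ if $\lambda\le\frac16\log A$, and otherwise the first is at least a constant times $A^{1/3}\log A$. The logarithm is back. The uniform window pays the same price for extreme slopes as for moderate ones, although it is the area that makes extreme slopes rare. We need a price that depends on the height.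

## 4. The cap area is linear in the slope drops

The area looks like a quadratic function of the edges. In terms of $R$, however, it is linear.

**Lemma 4.1.** Let $R$ be concave and piecewise linear on $[0,w]$ and let $L$ be its chord, the affine function with $L(0)=R(0)$, $L(w)=R(w)$. Let $-dR'$ be the measure that puts at each breakpoint the drop of the slope there. Then
$$\int_{(0,w)}\tfrac12y(w-y)\,d(-R')=\int_0^w(R-L)\,dy .$$

**Proof.** Put $u=R-L$ and $M_0=\frac12y(w-y)$; then $-dR'=-du'$. Let $0=b_0<b_1<\dots<b_r=w$ be the endpoints of the pieces and $u'_i$ the slope of $u$ on $(b_{i-1},b_i)$. Since $M_0(b_0)=M_0(b_r)=0$, summation by parts gives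
$$\sum_{i=1}^{r-1}M_0(b_i)(u_i'-u_{i+1}')=\sum_{i=1}^ru_i'\big(M_0(b_i)-M_0(b_{i-1})\big)=\int_0^wM_0'u'\,dy .$$
As $u(0)=u(w)=0$ and $M_0''=-1$, a second integration by parts turns this into $\int_0^wu\,dy$. $\square$

Check: for the edges $(1,1),(-1,1)$, $w=2$, there is one slope drop, of size $2$, at $y=1$. The left side is $\frac12\cdot1\cdot1\cdot2=1$, the area of the triangle with base $2$ and height $1$.

**How the constant arises.** Cut the heights into thin slabs. In the slab at height $y$ use Lemma 3.2 with its own parameter $\lambda(y)$; the window there is the drop of $R'$ across the slab. The exponent for one chain becomes approximately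
$$\int_0^w\lambda(y)\,dy+\int_{(0,w)}F(\lambda(y))\,d(-R').$$
Choose $\lambda(y)$ so that $F(\lambda(y))=\frac\mu2y(w-y)$. Then the second integral is $\mu$ times the area cut off by the chord. The two caps together have area at most $A$, so the total is at most $2\int_0^wg(\frac\mu2y(w-y))\,dy+\mu A$. Put $\mu=8m/w^2$ and $y=\frac w2(1+s)$, so that $\frac\mu2y(w-y)=m(1-s^2)$; put $w=2\beta A^{1/3}$. The total becomes $A^{1/3}$ times $2\beta\int_{-1}^1g(m(1-s^2))\,ds+2m/\beta^2$. This motivates the following definitions. For $m,\beta>0$,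
$$\Psi(m)=\int_{-1}^1g\big(m(1-s^2)\big)\,ds=2\int_0^\infty\Big(1-\sqrt{(1-F(\lambda)/m)_+}\Big)d\lambda ,$$
$$f(\beta)=\inf_{m>0}\Big\{2\beta\Psi(m)+\frac{2m}{\beta^2}\Big\}.\tag{6}$$
The two forms of $\Psi$ agree by the layer-cake formula, since $g(m(1-s^2))>\lambda$ if and only if $s^2>1-F(\lambda)/m$. Let also
$$c=\frac{\zeta(3)}{\zeta(2)},\qquad C_0=3(2\pi^2c)^{1/3}=3(12\zeta(3))^{1/3}.$$

**Theorem 1.** The limit $\lim_{A\to\infty}A^{-1/3}\log N_2(A)$ exists and equals
$$\Lambda=\max_{\beta>0}f(\beta)=\max_{m>0}3\big(2m\Psi(m)^2\big)^{1/3}.\tag{7}$$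
Both maxima are attained, and every maximizing $m$ satisfies $\Psi(m)+2m\Psi'(m)=0$.

**Theorem 2.** $3(12\zeta(3))^{1/3}<\Lambda\le3\big(\frac32\pi^2\zeta(3)\big)^{1/3}$. Numerically, $7.302<\Lambda<7.833$.

**Theorem 3 (profile by lattice width).** For $0\le\beta_1<\beta_2\le\infty$, the number of classes of area at most $A$ with $\beta_1\le w/(2A^{1/3})\le\beta_2$ is $\exp\{(\sup_{(\beta_1,\beta_2)}f+o(1))A^{1/3}\}$. Here $f$ is continuous, $f(0+)=0$ and $f(\infty)=C_0<\Lambda$. Consequently there are $0<b_1<b_2$ and $\eta>0$ such that all but a fraction $O(e^{-\eta A^{1/3}})$ of the classes of area at most $A$ have lattice width in $[b_1A^{1/3},b_2A^{1/3}]$.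

The plan: analyze $f$ (Section 5), make the slab argument rigorous (Section 6), build enough polygons (Section 7), and then show $\Lambda>C_0$ (Sections 9 and 10), which is what makes the maximum attained.

## 5. Analysis of $F$, $g$, $\Psi$ and $f$

**Step 1: size of $F$.** We need a clean upper bound, the behavior at $0$, and the decay at infinity.

(a) *For all $\lambda>0$, $F(\lambda)\le\frac34\zeta(3)\lambda^{-2}$.* Let $\sigma(x)=\sum_nne^{-nx}=\frac1{4\sinh^2(x/2)}$. Since $\varphi(n)\le n$, and $\varphi(n)\le n/2$ for even $n$, and $\sum_{n\text{ even}}\frac n2e^{-nx}=\sigma(2x)$,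
$$\sum_n\varphi(n)e^{-nx}\le\sigma(x)-\sigma(2x)=\frac{4\cosh^2(x/2)-1}{4\sinh^2x}=\frac{2\cosh x+1}{4\sinh^2x}\le\frac3{4x^2}.$$
The last inequality says $x^2(2\cosh x+1)\le3\sinh^2x=\frac32(\cosh2x-1)$, and it holds coefficientwise. At $x^2$ both coefficients are $3$. At $x^{2k}$ with $k\ge2$ it reads $\frac{4k(2k-1)}{(2k)!}\le\frac{\frac32\,4^k}{(2k)!}$. For $k=2$ both numerators are $24$. From $k$ to $k+1$ the left numerator grows by the factor $\frac{(k+1)(2k+1)}{k(2k-1)}\le\frac52$, the right one by $4$. Now put $x=j\lambda$ and sum over $j$ with weight $1/j$.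

(b) *$\lambda^2F(\lambda)\to c$ as $\lambda\to0$.* Let $\Phi(u)=\sum_{n\le u}\varphi(n)$. Then $\Phi(u)\le u^2$, and $\Phi(u)\sim\frac3{\pi^2}u^2$ is a textbook fact. As $x\to0$,
$$x^2\sum_n\varphi(n)e^{-nx}=x^3\int_0^\infty\Phi(u)e^{-ux}du=\int_0^\infty x^2\Phi(t/x)e^{-t}dt\to\frac3{\pi^2}\int_0^\infty t^2e^{-t}dt=\frac6{\pi^2},$$
by dominated convergence with majorant $t^2e^{-t}$. In $\lambda^2F(\lambda)=\sum_jj^{-3}\,(j\lambda)^2\sum_n\varphi(n)e^{-jn\lambda}$ the $j$-th term is at most $\frac34j^{-3}$ by (a), so the sum tends to $\frac6{\pi^2}\zeta(3)=c$.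

(c) *For $\lambda\ge1$, $F(\lambda)\le e^{1-\lambda}F(1)$ and $-F'(\lambda)\le e^{1-\lambda}|F'(1)|$; and $F\le-F'$ everywhere.* Termwise, $e^{-jn\lambda}\le e^{-jn}e^{-(\lambda-1)}$ because $jn\ge1$. Also $-F'(\lambda)=\sum_{j,n}n\varphi(n)e^{-jn\lambda}$, and $\frac1j\le n$. Consequently, with $\lambda=g(m)$,
$$m|g'(m)|=F(\lambda)/|F'(\lambda)|\le1 .\tag{8}$$

**Step 2: $\Psi$ and its derivative.** We show that the minimization in (6) has exactly one solution. By (a), $g(m)\le(\frac34\zeta(3)/m)^{1/2}$. As $\int_{-1}^1(1-s^2)^{-1/2}ds=\pi$, $\Psi$ is finite and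
$$m\Psi(m)^2\le\tfrac34\pi^2\zeta(3).\tag{9}$$
By (8), $(1-s^2)|g'(m(1-s^2))|\le1/m$. So we may differentiate under the integral:
$$\Psi'(m)=\int_{-1}^1(1-s^2)g'\big(m(1-s^2)\big)ds$$
is continuous and $0<-m\Psi'(m)\le2$. Since $g'$ is strictly increasing, so is $\Psi'$; and $\Psi'(m)\to0$ as $m\to\infty$. As $\Psi(m)\ge2g(m)$, $\Psi(0+)=\infty$, and a convex decreasing function with this property has $\Psi'(0+)=-\infty$. So $\Psi'$ is an increasing homeomorphism of $(0,\infty)$ onto $(-\infty,0)$. The function $m\mapsto2\beta\Psi(m)+2m\beta^{-2}$ is strictly convex with derivative $2\beta(\Psi'(m)+\beta^{-3})$. So the infimum in (6) is attained at a unique $m=m(\beta)$, given by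
$$-\Psi'(m(\beta))=\beta^{-3}.\tag{10}$$
The map $\beta\mapsto m(\beta)$ is a homeomorphism of $(0,\infty)$. Substituting $\beta=(-\Psi'(m))^{-1/3}$,
$$f(\beta)=V(m(\beta)),\qquad V(m):=\frac{2\Psi(m)-2m\Psi'(m)}{(-\Psi'(m))^{1/3}} .\tag{11}$$

**Step 3: derivative of $f$.** This will identify the maximum. Write $f(\beta)=2\beta\chi(\beta^{-3})$ with $\chi(x)=\inf_m(\Psi(m)+mx)$, and let $m_x$ be the unique minimizer, continuous in $x$. Testing $\chi(x')$ with $m_x$ and $\chi(x)$ with $m_{x'}$ gives
$$m_{x'}(x'-x)\le\chi(x')-\chi(x)\le m_x(x'-x).$$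
So $\chi$ is $C^1$ with $\chi'(x)=m_x$. Hence $f$ is $C^1$ and, with $m=m(\beta)$, $f'(\beta)=2\chi(\beta^{-3})-6\beta^{-3}m$, that is,
$$f'(\beta)=2\big(\Psi(m)-2m\beta^{-3}\big).\tag{12}$$
By the inequality of arithmetic and geometric means, $\beta\Psi+\beta\Psi+2m\beta^{-2}\ge3(2m\Psi^2)^{1/3}$, so
$$f(\beta)\ge3\big(2m\Psi(m)^2\big)^{1/3}\quad(m=m(\beta)),\quad\text{with equality if and only if }\Psi(m)=2m\beta^{-3}.\tag{13}$$

**Step 4: $f$ is bounded, $f(0+)=0$, $f(\infty)=C_0$.** Bounded: take $m=\beta^2$ in (6); then $f(\beta)\le2\beta\Psi(\beta^2)+2=O(1)$ by (9).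

At $0$: for $m\ge F(1)$ we have $g(m)\le1$. For $m<F(1)$, (c) gives $g(m)\le1+\log(F(1)/m)\le C_1m^{-1/3}$. So $\Psi(m)=O(1+m^{-1/3})$, because $(1-s^2)^{-1/3}$ is integrable. With $m=\epsilon\beta^2$,
$$0<f(\beta)\le2\beta\,O\big(1+(\epsilon\beta^2)^{-1/3}\big)+2\epsilon\to2\epsilon\qquad(\beta\to0),$$
for every $\epsilon>0$.

At infinity: by (b), $\sqrt m\,g(m)\to\sqrt c$ as $m\to\infty$. With the majorant $(\frac34\zeta(3))^{1/2}(1-s^2)^{-1/2}$, dominated convergence gives
$$\sqrt m\,\Psi(m)\to\pi\sqrt c .\tag{14}$$
Take $m=z\beta^2$ with $z=(\pi\sqrt c/2)^{2/3}$, so that $\pi\sqrt{c/z}=2z$. Then $\limsup_{\beta\to\infty}f\le2\pi\sqrt{c/z}+2z=6z=3(2\pi^2c)^{1/3}=C_0$. By (10), $m(\beta)\to\infty$ as $\beta\to\infty$, so (13) and (14) give $\liminf f\ge3(2\pi^2c)^{1/3}=C_0$.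

## 6. Upper bound: one window per slab

**Proposition 6.1.** For every $\epsilon>0$ there is $A_\epsilon$ such that for all $A\ge A_\epsilon$ and all integers $w\ge1$ with $N(w,A)>0$,
$$\log N(w,A)\le\big(f(\tfrac12wA^{-1/3})+\epsilon\big)A^{1/3}.$$
Only $w\le\sqrt{3A}$ occur.

The last sentence is Lemma 1.1. We count normalized polygons.

**Step 1: cutting a chain into groups.** The purpose is to record a small amount of data after which every group of edges lies in a known window and in a thin slab. Fix an even $k\ge4$ and put $y_i=iw/k$. Consider the right chain $x=R(y)$. For $1\le i\le k-1$ let $E_i$ be the edge whose $y$-range $[a,b)$ contains $y_i$, and let $\tau_i=R'(y_i+)$ be its slope. (The $E_i$ need not be distinct.) As a vector, $E_i$ has $|x|\le2X$ and $1\le y\le w$, so it has at most $(4X+1)w=O(A)$ values.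

Distinct edges have distinct slopes, and slopes decrease upward. So every edge other than the $E_i$ has its slope in one of the open intervals $(\tau_{i+1},\tau_i)$, $1\le i\le k-2$, or has slope $>\tau_1$ or $<\tau_{k-1}$. An edge with slope in $(\tau_{i+1},\tau_i)$ comes after $E_i$ and before $E_{i+1}$ on the chain. So it starts at or above the top of $E_i$, which is above $y_i$, and ends at or below the bottom of $E_{i+1}$, which is at most $y_{i+1}$. Likewise the edges with slope $>\tau_1$ lie below $y_1$, and those with slope $<\tau_{k-1}$ above $y_{k-1}$. Thus each of the $k$ groups has total height at most $w/k$. Given the $E_i$, the groups determine the chain.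

**Step 2: the two end groups.** Here no window is available, but Lemma 2.1 suffices because the height is small. With $\ell=w/k$ and $X'=20A/w$ from (2), $S=(20A/k)^{1/3}$ and $\ell/S\le wA^{-1/3}\le\sqrt3A^{1/6}$. The logarithm of the number of possibilities for one end group is at most
$$5(20A/k)^{1/3}+4A^{1/6}.\tag{15}$$

**Step 3: the middle groups.** We apply Lemma 3.2 with the height-dependent price of Section 4. Let $m>0$, $\mu=8m/w^2$ and
$$M(y)=\frac\mu2y(w-y)=m\Big(1-\Big(\frac{2y}w-1\Big)^2\Big).$$
For the group with slopes in $(\tau_{i+1},\tau_i)$ take $\lambda=g(m_i)$, where $m_i=\min_{[y_i,y_{i+1}]}M=\min(M(y_i),M(y_{i+1}))>0$. By (5) the middle groups of the right chain contribute to the logarithm at most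
$$\sum_{i=1}^{k-2}\Big[\frac wkg(m_i)+m_i(\tau_i-\tau_{i+1})+8g(m_i)^{-3/2}\Big].\tag{16}$$

*First term.* The function $g\circ M$ decreases on $(0,w/2]$ and increases on $[w/2,w)$. For $i<k/2$ the slab lies in $[0,w/2]$, so $m_i=M(y_i)$ and $\frac wkg(m_i)\le\int_{y_{i-1}}^{y_i}g(M)\,dy$. For $i\ge k/2$, $m_i=M(y_{i+1})$ and $\frac wkg(m_i)\le\int_{y_{i+1}}^{y_{i+2}}g(M)\,dy$. The intervals used fill $[y_0,y_{k/2-1}]$ and $[y_{k/2+1},y_k]$ without overlap. So the sum is at most $\int_0^wg(M)\,dy=\frac w2\Psi(m)$, by $s=2y/w-1$.

*Second term.* $\tau_i-\tau_{i+1}$ is the mass of $-dR'$ on $(y_i,y_{i+1}]$, where $M\ge m_i$. Hence $\sum_im_i(\tau_i-\tau_{i+1})\le\int_{(0,w)}M\,d(-R')$, which by Lemma 4.1 is $\mu$ times the area between the right chain and its chord.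

*Third term.* $m_i\le m$ gives $g(m_i)\ge g(m)$, so the sum is at most $8k\,g(m)^{-3/2}$.

**Step 4: both chains together.** We use the area bound here. The left chain is treated in the same way. The chord of the left chain lies weakly to the left of the chord of the right chain, so the two caps have disjoint interiors; they lie in $P$, and their areas add up to at most $A$. Call *datum* the collection of the $E_i$ of both chains and the bottom length. There are $O_k(A^{2k})$ data. The sums $\sum m_i(\tau_i-\tau_{i+1})$ depend on the datum only, and each datum that occurs comes from an actual $P$ of area at most $A$. So for each occurring datum the two sums together are at most $\mu A$, and this bounds the number of all polygons sharing the datum. Put $w=2\beta A^{1/3}$. Then $\mu A=8mA/w^2=\frac{2m}{\beta^2}A^{1/3}$ and $2\cdot\frac w2\Psi(m)=2\beta\Psi(m)A^{1/3}$. Counting four end groups, we get for every $m>0$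
$$\log N(w,A)\le\Big(2\beta\Psi(m)+\frac{2m}{\beta^2}\Big)A^{1/3}+16k\,g(m)^{-3/2}+4\big(5(20A/k)^{1/3}+4A^{1/6}\big)+O_k(\log A).$$

**Step 5: errors, uniformly in $w$.** Take $m=m(\beta)$, so the main term is $f(\beta)A^{1/3}$. Since $2m/\beta^2\le f(\beta)=O(1)$ and $\beta\le\frac{\sqrt3}2A^{1/6}$, we have $m=O(\beta^2)=O(A^{1/3})$. As $\sqrt m\,g(m)\to\sqrt c>0$, there is a positive constant with $g(m)\ge\mathrm{const}\cdot m^{-1/2}$ for $m\ge1$; for $m\le1$, $g(m)\ge g(1)$. So $g(m)^{-3/2}=O(1+m^{3/4})=O(A^{1/4})$. The total error is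
$$O(k^{-1/3}A^{1/3})+O(kA^{1/4})+O(A^{1/6})+O_k(\log A),$$
with constants independent of $w$. Choose first $k$ large, then $A$ large. $\square$

## 7. Lower bound: random edges with a prescribed tilt

Now we build polygons. At scale $\ell\approx A^{1/3}$ heights are of order $\ell$ and slopes of order $\ell$, so horizontal coordinates are of order $\ell^2$ and areas of order $\ell^3$. We prescribe a tilt $\lambda(t)$ for edges of slope near $\ell t$. For a continuous $\lambda:I\to(0,\infty)$ on an open interval $I$ put $h(t)=-F'(\lambda(t))$ and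
$$H=2\int_I(\lambda h+F(\lambda))\,dt,\qquad\mathcal A=\frac12\iint_{I\times I}|t-t'|h(t)h(t')\,dt\,dt',\qquad\mathcal Y=\int_Ih\,dt .$$

**Proposition 7.1.** If $H,\mathcal A,\mathcal Y<\infty$, then for every $\epsilon>0$ and all large $A$ there are at least $\exp\{(H\mathcal A^{-1/3}-\epsilon)A^{1/3}\}$ classes with area at most $A$ and lattice width $w$ satisfying $|wA^{-1/3}-\mathcal Y\mathcal A^{-1/3}|\le\epsilon$.

A simple instance: a constant $\lambda$ on $I=(0,1)$. Here $\iint|t-t'|=\frac13$, so $\mathcal A=h^2/6$, $H=2(\lambda h+F(\lambda))$, and we already get $\log N_2(A)\ge c_1A^{1/3}$ for large $A$ with some $c_1>0$.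

**Step 1: truncation.** We reduce to finitely many rows and a compact interval. Let $F_N(\lambda)=-\sum_{n\le N}\varphi(n)\log(1-e^{-n\lambda})$. Keep the function $\lambda$, but replace $F$ by $F_N$ (also in $h$) and $I$ by a compact subinterval $[T_1,T_2]$. The integrands of $H,\mathcal A,\mathcal Y$ are nonnegative and increase pointwise to the original ones as $N\uparrow\infty$ and $[T_1,T_2]\uparrow I$. By monotone convergence the three quantities converge to the original ones, which are finite and positive. So it suffices to treat the truncated quantities, with $h=-F_N'(\lambda)$, which is continuous and positive on $[T_1,T_2]$.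

**Step 2: many multisets in each window.** Divide $[T_1,T_2]$ into $k\ge3$ intervals $J_1,\dots,J_k$ of length $\delta$ with midpoints $t_i$, in increasing order. Put $\lambda_i=\lambda(t_i)$ and
$$h_i=-F_N'(\lambda_i)=\sum_{n\le N}\frac{n\varphi(n)}{e^{n\lambda_i}-1}>0 .$$
Below, $O$-constants may depend on $k,N,\lambda,T_1,T_2$. For a large integer $\ell$ let $\mathcal V_i$ be the set of primitive $(x,y)$ with $1\le y\le N$ and $x/y$ in the interior of $\ell J_i$. By (3), row $y$ contains $\varphi(y)\ell\delta+O(1)$ of them. Let $r_v$, $v\in\mathcal V_i$, be independent with $\Pr(r_v=j)=(1-e^{-\lambda_iy})e^{-\lambda_iyj}$. The height $Y_i=\sum r_vy$ has mean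
$$\sum_{v\in\mathcal V_i}\frac y{e^{\lambda_iy}-1}=\ell\delta h_i+O(1)$$
and variance $\sum_{v\in\mathcal V_i}\frac{y^2e^{-\lambda_iy}}{(1-e^{-\lambda_iy})^2}=O(\ell)$, a sum of $O(\ell)$ bounded terms. By Chebyshev's inequality, $|Y_i-\ell\delta h_i|\le\ell^{2/3}$ with probability at least $\frac12$ for large $\ell$. A configuration has probability $e^{-\lambda_iY_i}/Z_i$ with $\log Z_i=-\sum_{v\in\mathcal V_i}\log(1-e^{-\lambda_iy})=\ell\delta F_N(\lambda_i)+O(1)$. Let $\mathcal M_i$ be the set of configurations with $|Y_i-\ell\delta h_i|\le\ell^{2/3}$. Its total probability is at least $\frac12$, and each element has probability at most $e^{-\lambda_i(\ell\delta h_i-\ell^{2/3})}/Z_i$. So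
$$\log|\mathcal M_i|\ge\ell\delta\big(\lambda_ih_i+F_N(\lambda_i)\big)-O(\ell^{2/3}).$$

**Step 3: a common endpoint.** The two chains of a polygon must end at the same point. Let $\mathcal M=\prod_i\mathcal M_i$. On $\mathcal M$ the total vector $\sum r_vv$ has height $O(\ell)$ and, as slopes are $O(\ell)$, horizontal coordinate $O(\ell^2)$. So it takes $O(\ell^3)$ values, and there is $\mathcal M^*\subset\mathcal M$ with $|\mathcal M^*|\ge|\mathcal M|/O(\ell^3)$ and a common total vector $z^*=(X^*,Y^*)$.

For $(r,r')\in(\mathcal M^*)^2$ form the closed curve whose right chain from $0$ to $z^*$ consists of the $r_vv$ in order of decreasing slope, and whose left chain from $0$ to $z^*$ consists of the $r'_vv$ in order of increasing slope. Going up the right chain and down the left one, the edge directions have strictly increasing angles, first in $(0,\pi)$, then in $(\pi,2\pi)$. So the curve bounds a convex lattice polygon. Its interior is nonempty because $Y_1,Y_k>0$ for large $\ell$, so the chains are not straight. There are no horizontal edges, so $0$ is the unique lowest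 and $z^*$ the unique highest point; the two chains, hence $(r,r')$, can be read off. Different pairs give different polygons.

**Step 4: area.** Let $e_a=(\sigma_ay_a,y_a)$ be the edges of the right chain in order. The chain and its chord enclose the area
$$\frac12\sum_{a<b}e_a\times e_b=\frac12\sum_{a<b}y_ay_b(\sigma_a-\sigma_b)=\frac14\sum_{a,b}y_ay_b|\sigma_a-\sigma_b| ,$$
by the shoelace formula applied to the partial sums of the edges. Slopes from windows $i$ and $i'$ differ by at most $\ell(|t_i-t_{i'}|+\delta)$. So this area is at most $\frac14\sum_{i,i'}Y_iY_{i'}\ell(|t_i-t_{i'}|+\delta)$. Keeping only the pairs from windows $1$ and $k$, it is at least $\frac12Y_1Y_k\,\ell(k-2)\delta$, which is at least a positive constant times $\ell^3$. The same holds on the left, and the polygon is the union of the two caps. Since $Y_i=\ell\delta h_i+O(\ell^{2/3})$, the area of the polygon is at most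
$$\ell^3\alpha_k+O(\ell^{8/3}),\qquad\alpha_k=\frac12\sum_{i,i'}\delta^2h_ih_{i'}\big(|t_i-t_{i'}|+\delta\big),$$
and $\alpha_k\to\mathcal A$ as $k\to\infty$, by Riemann sums.

**Step 5: lattice width.** We check that the width is the height $Y^*=\ell\sum_i\delta h_i+O(\ell^{2/3})$. Some horizontal chord has length at least $\mathrm{area}/Y^*\ge c'\ell^2$ with $c'>0$. A functional $(u_1,u_2)\in\mathbf Z^2$ with $u_1\ne0$ has range at least $c'\ell^2>Y^*$ for large $\ell$. A functional $(0,u_2)$ with $u_2\ne0$ has range $|u_2|Y^*\ge Y^*$, with equality for $u_2=1$. So $w=Y^*$.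

**Step 6: few equivalences.** All vertices lie in a set of $O(\ell^3)$ lattice points. An equivalence carries vertices to vertices, and an affine map is determined by the images of three noncollinear vertices. So at most $O(\ell^9)$ of our polygons are equivalent to a given one. Hence for fixed $\alpha>\alpha_k$ and large $\ell$ there are at least $|\mathcal M^*|^2/O(\ell^9)$ classes of area at most $\alpha\ell^3$.

**Step 7: choice of parameters.** Put $\ell=\lfloor(A/\alpha)^{1/3}\rfloor$. Then the areas are at most $A$, and the logarithm of the number of classes is at least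
$$\alpha^{-1/3}A^{1/3}\Big[2\sum_i\delta(\lambda_ih_i+F_N(\lambda_i))-o(1)\Big],\qquad\text{while}\qquad wA^{-1/3}\to\alpha^{-1/3}\sum_i\delta h_i .$$
As $k\to\infty$ the sums tend to $H$ and $\mathcal Y$, and $\alpha_k\to\mathcal A$. Take $k$ large, and then $\alpha$ close to $\mathcal A$. $\square$

It remains to choose $\lambda(t)$ so that the lower bound meets $f(\beta)$. In the upper bound the tilt at relative height $s$ was $g(m(1-s^2))$; we take the same one and let $t$ follow.

**Corollary 7.2.** For every $\beta,\epsilon>0$ and all large $A$ there are at least $\exp\{(f(\beta)-\epsilon)A^{1/3}\}$ classes of area at most $A$ with $|wA^{-1/3}-2\beta|\le\epsilon$.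

**Proof.** Let $m=m(\beta)$. For $s\in(-1,1)$ put $\lambda(s)=g(m(1-s^2))$ and $q(s)=-1/F'(\lambda(s))=-g'(m(1-s^2))>0$. Use $t=t(s)=-\int_0^sq$ as a new, decreasing variable; it ranges over an open interval $I$, and $\lambda$ is a continuous function of $t$. Then $h=-F'(\lambda)=1/q$ and $h\,|dt|=ds$, while $F(\lambda(s))=m(1-s^2)$. Hence $\mathcal Y=2$. Writing $|t(s)-t(s')|$ as the integral of $q$ between $s$ and $s'$, and noting that a point $u$ lies between $s$ and $s'$ on a set of pairs of measure $2(1+u)(1-u)$,
$$\mathcal A=\frac12\iint|t(s)-t(s')|\,ds\,ds'=\int_{-1}^1q(u)(1-u^2)\,du=-\Psi'(m)=\beta^{-3}.$$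
Finally
$$H=2\int_{-1}^1\big(\lambda+qF(\lambda)\big)ds=2\Psi(m)+2m\int_{-1}^1q(s)(1-s^2)\,ds=2\Psi(m)-2m\Psi'(m).$$
By (11), $H\mathcal A^{-1/3}=V(m)=f(\beta)$, and $\mathcal Y\mathcal A^{-1/3}=2\beta$. Apply Proposition 7.1. $\square$

## 8. Existence of the limit and the width profile

Let $0\le\beta_1<\beta_2\le\infty$. For the upper bound, sum Proposition 6.1 over the at most $\sqrt{3A}$ widths $w$ with $\beta_1\le w/(2A^{1/3})\le\beta_2$. As $f$ is continuous, its supremum over $[\beta_1,\beta_2]\cap(0,\infty)$ equals that over $(\beta_1,\beta_2)$. For the lower bound, choose $\beta\in(\beta_1,\beta_2)$ with $f(\beta)$ close to the supremum and apply Corollary 7.2 with $\epsilon$ so small that $[2\beta-\epsilon,2\beta+\epsilon]\subset[2\beta_1,2\beta_2]$. This proves the counting statement of Theorem 3. With $(\beta_1,\beta_2)=(0,\infty)$,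
$$\lim_{A\to\infty}A^{-1/3}\log N_2(A)=\Lambda:=\sup_{\beta>0}f(\beta)<\infty .\tag{17}$$

## 9. The continuum model, in which all widths tie

The limit exists, but is the supremum attained, and is it larger than $f(\infty)=C_0$? By (b) it is tempting to replace $F(\lambda)$ by $c\lambda^{-2}$, that is, to forget that the rows are discrete. Then $g(m)=\sqrt{c/m}$ and $\Psi(m)=\pi\sqrt{c/m}$ exactly. With $m=z\beta^2$ the infimum in (6) becomes $\inf_z(2\pi\sqrt{c/z}+2z)=C_0$ for every $\beta$. In this model $f$ is constant: no width is preferred, and the approximation cannot decide anything. The answer lies in the difference $F(\lambda)-c\lambda^{-2}$. If $F(\lambda)\le c\lambda^{-2}$ held for all $\lambda$, we would have $\Psi(m)\le\pi\sqrt{c/m}$, so $f(\beta)\le C_0$ for all $\beta$. So some excess of $F$ over $c\lambda^{-2}$ has to be exploited.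

The function $\Psi$ depends on $F$ through its inverse, which is awkward. A lower bound for $\Lambda$ that is linear in $F$ would be better. Proposition 7.1 provides one, if we insert the profile that is optimal in the continuum model. There $q(s)=\frac12\sqrt c\,(m(1-s^2))^{-3/2}$, so with $s=-\sin\theta$ we find $t=T\tan\theta$, $T=\frac12\sqrt c\,m^{-3/2}$, and $\lambda=\sqrt{c/m}/\cos\theta$. Replacing $t$ by $t/T$ does not change $H\mathcal A^{-1/3}$, as $H$ scales like $T$ and $\mathcal A$ like $T^3$ when the function $\lambda$ is stretched. So the profile is $\lambda(t)=a\sqrt{1+t^2}$.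

**Lemma 9.1.** For every $a>0$, with $I(a)=\int_{-\infty}^\infty F\big(a\sqrt{1+\tau^2}\big)d\tau$,
$$\Lambda\ge3\big(2\pi a^2I(a)\big)^{1/3}.$$

**Proof.** Take $\lambda(t)=a\sqrt{1+t^2}$ on $\mathbf R$ in Proposition 7.1, now with the true $F$. By (c), $F(\lambda(t))$ and $h(t)=-F'(\lambda(t))$ decay exponentially, so all integrals are finite. Let $U=\int\sqrt{1+t^2}\,h\,dt$. Then $H=2aU+2I(a)$. Put $t=\tan\theta$, and let $d\nu=\sqrt{1+t^2}\,h\,dt$, a measure of mass $U$. Since
$$|t-t'|=|\sin(\theta-\theta')|\sqrt{1+t^2}\sqrt{1+t'^2}\quad\text{and}\quad|\sin x|=\frac2\pi-\frac4\pi\sum_{j\ge1}\frac{\cos2jx}{4j^2-1}$$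
(a uniformly convergent Fourier series),
$$\mathcal A=\frac12\iint|\sin(\theta-\theta')|\,d\nu\,d\nu=\frac{U^2}\pi-\frac2\pi\sum_{j\ge1}\frac{\big|\int e^{2ij\theta}d\nu\big|^2}{4j^2-1}\le\frac{U^2}\pi .$$
By the inequality of arithmetic and geometric means,
$$H\mathcal A^{-1/3}\ge\pi^{1/3}U^{-2/3}(aU+aU+2I)\ge3\big(2\pi a^2I(a)\big)^{1/3}.$$
By Proposition 7.1 and (17), $\Lambda\ge H\mathcal A^{-1/3}$. $\square$

For $F(\lambda)=c\lambda^{-2}$ we would have $a^2I(a)=\pi c$ for all $a$, and the bound would be $3(2\pi^2c)^{1/3}=C_0$. So everything reduces to one question: is $a^2I(a)>\pi c$ for some $a$?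

## 10. A zero of $\zeta$ forces an excess

**Proposition 10.1.** There is $a>0$ with $a^2I(a)>\pi c$. Consequently $\Lambda>C_0$.

Suppose on the contrary that
$$D(a):=\pi ca^{-2}-I(a)\ge0\qquad\text{for all }a>0 .$$
We compute a Mellin transform of $D$. A nonnegative function cannot have a transform whose first singularity is off the real axis, and the nontrivial zeros of $\zeta$ will produce such singularities.

**Step 1: the Mellin transform of $I$.** We want it in closed form. For $\mathrm{Re}\,s>2$, by absolute convergence and $\sum\varphi(n)n^{-s}=\zeta(s-1)/\zeta(s)$,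
$$\int_0^\infty F(\lambda)\lambda^{s-1}d\lambda=\Gamma(s)\sum_{j,n}\frac{\varphi(n)}j(jn)^{-s}=\Gamma(s)\frac{\zeta(s+1)\zeta(s-1)}{\zeta(s)},$$
$$\int_{-\infty}^\infty(1+\tau^2)^{-s/2}d\tau=\frac{\sqrt\pi\,\Gamma(\frac{s-1}2)}{\Gamma(\frac s2)} .$$
The substitution $\lambda=a\sqrt{1+\tau^2}$ shows that $\int_0^\infty I(a)a^{s-1}da$ is the product of the two. With the duplication formula $\Gamma(s)=2^{s-1}\pi^{-1/2}\Gamma(\frac s2)\Gamma(\frac{s+1}2)$,
$$\widehat M(s):=\int_0^\infty I(a)a^{s-1}da=2^{s-1}\,\Gamma\Big(\frac{s+1}2\Big)\Gamma\Big(\frac{s-1}2\Big)\frac{\zeta(s+1)\zeta(s-1)}{\zeta(s)} .\tag{18}$$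

**Step 2: the transform of $D$ on $(0,1)$ and its real singularities.** The function $I$ is continuous. For $a\ge1$, (c) and $\sqrt{1+\tau^2}\ge(1+|\tau|)/\sqrt2$ show that $I(a)=O(e^{-a/\sqrt2})$. So for $\mathrm{Re}\,s>2$
$$\int_0^1D(a)a^{s-1}da=W(s):=\frac{\pi c}{s-2}-\widehat M(s)+\int_1^\infty I(a)a^{s-1}da,\tag{19}$$
where the last integral is entire. By (18), $W$ is meromorphic in $\mathbf C$. We claim that $W$ is analytic at every real $s>0$:

* At $s=2$, $\widehat M$ has a simple pole, from $\zeta(s-1)$, with residue $2\Gamma(\frac32)\Gamma(\frac12)\frac{\zeta(3)}{\zeta(2)}=\pi c$. It cancels against $\frac{\pi c}{s-2}$.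
* At $s=1$, the simple pole of $\Gamma(\frac{s-1}2)$ is cancelled by the zero of $1/\zeta(s)$.
* $\zeta(s)\ne0$ for real $s>1$, and also for $0<s<1$, since there $(1-2^{1-s})\zeta(s)=\sum_n(-1)^{n-1}n^{-s}>0$.
* The pole of $\zeta(s+1)$ is at $s=0$, and those of $\Gamma(\frac{s+1}2)$ are at negative $s$; the other poles of $\Gamma(\frac{s-1}2)$ are negative as well.

**Step 3: Landau's theorem.** We show that, because $D\ge0$, the integral in (19) converges for all $\mathrm{Re}\,s>0$. Put $a=e^{-u}$ and $d(u)=D(e^{-u})\ge0$, a continuous function. Then the integral is $G(s):=\int_0^\infty d(u)e^{-us}du$. Let $\sigma_0$ be its abscissa of convergence. As $0\le D(a)\le\pi ca^{-2}$, $\sigma_0\le2$. Suppose $\sigma_0>0$. The function $G$ is analytic in $\mathrm{Re}\,s>\sigma_0$ and equals $W$ there by analytic continuation, and $W$ is analytic near the real point $\sigma_0$. Put $s_1=\sigma_0+1$. The closed disc $|s-s_1|\le1$ meets the line $\mathrm{Re}\,s=\sigma_0$ only in $\sigma_0$. So by compactness $G$ extends analytically to a disc $|s-s_1|<1+2\varepsilon$ for some $\varepsilon>0$.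 Its Taylor series at $s_1$ converges at $s=\sigma_0-\varepsilon=s_1-(1+\varepsilon)$. Since $G^{(n)}(s_1)=(-1)^n\int_0^\infty u^nd(u)e^{-us_1}du$, this says
$$\sum_{n\ge0}\frac{(1+\varepsilon)^n}{n!}\int_0^\infty u^nd(u)e^{-us_1}du<\infty .$$
All terms are nonnegative. By Tonelli's theorem the sum equals $\int_0^\infty d(u)e^{u(1+\varepsilon)-us_1}du=\int_0^\infty d(u)e^{-u(\sigma_0-\varepsilon)}du$. So the integral converges to the left of $\sigma_0$, a contradiction. Hence $\sigma_0\le0$, $G$ is analytic in $\mathrm{Re}\,s>0$, and so is $W$.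

**Step 4: a complex pole of $W$.** We now contradict Step 3. The function $\zeta$ has a zero $\rho=\frac12+i\gamma$ with $\gamma=14.13\ldots$. At $\rho$ the two $\Gamma$-factors in (18) are finite and nonzero, because $\rho$ is not real. Next, $\zeta(\rho+1)\ne0$ because $\mathrm{Re}(\rho+1)>1$. By the functional equation
$$\zeta(\rho-1)=2^{\rho-1}\pi^{\rho-2}\sin\frac{\pi(\rho-1)}2\,\Gamma(2-\rho)\,\zeta(2-\rho)\ne0,$$
since $\mathrm{Re}(2-\rho)>1$ and $\rho\notin\mathbf R$. So $\widehat M$ has a pole at $\rho$. The other two terms of (19) are analytic there, so $W$ has a pole at $\rho$, in $\mathrm{Re}\,s>0$. This contradiction proves the first claim.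

**Step 5: conclusion.** With $a$ as just found, Lemma 9.1 gives $\Lambda\ge3(2\pi a^2I(a))^{1/3}>3(2\pi^2c)^{1/3}=C_0$. $\square$

The argument is by contradiction and gives no quantitative lower bound for $\Lambda-C_0$.

## 11. Attainment of the maximum and concentration of the width

**Proof of Theorem 1.** By (17) the limit exists and equals $\Lambda=\sup f$. The function $f$ is $C^1$, with $f(0+)=0$ and $f(\infty)=C_0<\Lambda$. So $f$ attains its maximum at some $\beta_*\in(0,\infty)$. Put $m_*=m(\beta_*)$. By (12), $f'(\beta_*)=0$ means $\Psi(m_*)=2m_*\beta_*^{-3}$. This is the equality case of (13), so $\Lambda=3(2m_*\Psi(m_*)^2)^{1/3}$. On the other hand $\beta\mapsto m(\beta)$ is onto $(0,\infty)$, so (13) gives $3(2m\Psi(m)^2)^{1/3}\le\Lambda$ for every $m>0$. This proves (7), with both maxima attained. At a maximizing $m$ the derivative $\Psi(m)\big(\Psi(m)+2m\Psi'(m)\big)$ of $m\Psi(m)^2$ vanishes, so $\Psi(m)+2m\Psi'(m)=0$. $\square$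

**Proof of Theorem 2.** The lower bound is Proposition 10.1. For the upper bound, (9) gives $2m\Psi(m)^2\le\frac32\pi^2\zeta(3)$ for all $m$; insert this into (7). For the numbers, $12\zeta(3)=14.424\ldots$ and $\frac32\pi^2\zeta(3)=17.79\ldots$, whose cube roots times $3$ are $7.3028\ldots$ and $7.832\ldots$. $\square$

**Proof of Theorem 3.** The counting statement was proved in Section 8, the properties of $f$ in Section 5, and $C_0<\Lambda$ in Section 10. Since $f(0+)=0$ and $f(\infty)=C_0$ are both smaller than $\Lambda$, there are $\eta>0$ and $0<\beta_1<\beta_2$ with $f\le\Lambda-3\eta$ outside $[\beta_1,\beta_2]$. By Proposition 6.1 with $\epsilon=\eta$, summed over at most $\sqrt{3A}$ widths, at most $e^{(\Lambda-2\eta+o(1))A^{1/3}}$ classes of area at most $A$ have $w/(2A^{1/3})\notin[\beta_1,\beta_2]$. The total number of classes is $e^{(\Lambda+o(1))A^{1/3}}$. So the exceptional fraction is $O(e^{-\eta A^{1/3}})$, and we may take $b_1=2\beta_1$, $b_2=2\beta_2$. $\square$
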